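# Infinitely many hyperfinite subfactors of index $3+\sqrt5$ with standard invariant $A_3*A_4$

## 1. Pauli gates controlled by a Fibonacci path

Let $\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1$, and let $F_1=F_2=1$, $F_{k+1}=F_k+F_{k-1}$. We begin by building an involution $\sigma$ of the hyperfinite II$_1$ factor. It depends on a parameter $p\in(0,1]$, which acts as a dial.

**Strands.** The unitary Fibonacci category has two simple objects $1,X$ with $X\otimes X\cong1\oplus X$ and dimensions $d_1=1$, $d_X=\varphi$ (the positive solution of $d^2=1+d$). We take it strict and often omit $\otimes$ and identity morphisms tensored on. Fix isometries $R:1\to X\otimes X$ and $V:X\to X\otimes X$ with $RR^*+VV^*=1$. On each $\operatorname{End}(Z)$ let $\operatorname{tr}_Z$, or $\operatorname{tr}$, be the normalized categorical trace and $\|\cdot\|_2$ its norm. Take copies $X_0,X_1,X_2,\dots$ of $X$ and put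
$$P^{(0)}=\Big(\bigcup_n\operatorname{End}(X_0\cdots X_n)\Big)'',\qquad N^{(0)}=\Big(\bigcup_n1\otimes\operatorname{End}(X_1\cdots X_n)\Big)'',$$
the completions being taken in the trace. The algebra $N^{(0)}$ does not touch the strand $X_0$.

**Charges.** The object $X_0\cdots X_k$ is a sum of copies of $1$ and copies of $X$. The two central projections of $\operatorname{End}(X_0\cdots X_k)$ tell them apart; we say that they measure the *charge* $c_k\in\{1,X\}$. Always $c_0=X$. The algebras are nested, so all charges commute, and $c_k$ commutes with $\operatorname{End}(X_0\cdots X_j)$ for $j\le k$. Since $1\otimes X=X$, charge $1$ is always followed by charge $X$. A *path* is a sequence of charges without two consecutive $1$'s. For instance $X_0X_1X_2\cong1\oplus2X$ has the three paths $(X,1,X)$, $(X,X,X)$, $(X,X,1)$, and $\dim\operatorname{End}(X_0X_1X_2)=1^2+2^2=5$.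

**Blocks and registers.** Choose $0=s_0<s_1<\cdots$ and let block $i$ be $I_i=(s_{i-1},s_i]$, of length $b_i$. To block $i$ we attach a *register* $M^{(i)}=M_2(\mathbb C)$ with its Pauli basis $S_0=1,S_1,S_2,S_3$ (self-adjoint unitaries). Then $S_gS_sS_g=\varepsilon_g(s)S_s$, where $\varepsilon_g(s)=1$ if $g=0$, $s=0$ or $g=s$, and $\varepsilon_g(s)=-1$ otherwise. Put
$$P=P^{(0)}\otimes\bigotimes_{i\ge1}M^{(i)},\quad N=N^{(0)}\otimes\bigotimes_{i\ge1}M^{(i)},\quad P_{[i]}=\operatorname{End}(X_0\cdots X_{s_i})\otimes\bigotimes_{j\le i}M^{(j)}.$$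

**Gates.** Let $\Gamma_i$ be the set of sequences $(c_k)_{k\in I_i}$ without two consecutive $1$'s, and for $\gamma\in\Gamma_i$ let $p_\gamma$ be the joint spectral projection of the block-$i$ charges with value $\gamma$. So $\sum_{\gamma\in\Gamma_i}p_\gamma=1$. For $i\ge2$ choose functions $\chi_i:\Gamma_{i-1}\times\Gamma_i\to\{\pm1\}$ and $g_i:\Gamma_{i-1}\to\{0,1,2,3\}$ and let
$$W_i=\sum_{\eta\in\Gamma_{i-1},\,\gamma\in\Gamma_i}\chi_i(\eta,\gamma)\,p_\eta p_\gamma\otimes S_{g_i(\eta)},\qquad S_{g_i(\eta)}\in M^{(i)} .$$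
In words: the path $\eta$ through block $i-1$ controls a pattern of signs on the paths through block $i$, and a Pauli matrix on register $i$.

The $W_i$ are self-adjoint unitaries. They commute with each other (distinct registers, commuting charges) and with all charges. We have $W_i\in P_{[i]}$. Finally $W_i$ commutes with $P_{[i-2]}$: it uses only charges $c_k$ with $k>s_{i-2}$, which commute with $\operatorname{End}(X_0\cdots X_{s_{i-2}})$, and only register $i$. Therefore
$$\sigma=\lim_n\operatorname{Ad}(W_2W_3\cdots W_n)$$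
stabilizes on each $P_{[i]}$ (there it equals $\operatorname{Ad}(W_2\cdots W_{i+1})$), preserves the trace, satisfies $\sigma^2=1$, and extends to $P$.

**What $\sigma$ is for.** We shall choose $\chi_i$ and $g_i$ at random, with $g_i(\eta)=0$ most of the time when $p$ is small. The inclusion to look at is $N\subset B=P\rtimes_\sigma\mathbb Z/2$. Its index will be $3+\sqrt5$, its standard invariant will not depend on $p$, and $p$ will be visible, up to controlled error, in how far $\sigma$ moves the central sequences of $P$ that lie in $N$. Varying $p$ then gives infinitely many subfactors with the same standard invariant.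

## 2. Index $3+\sqrt5$ and the theorem

All factors have separable predual; $R$ also denotes the hyperfinite II$_1$ factor (context separates it from the isometry). A *subfactor* is a unital inclusion $A\subset B$ of II$_1$ factors, *hyperfinite* if $B\cong R$; when the index is finite this forces $A\cong R$. By Jones the index lies in $\{4\cos^2(\pi/n):n\ge3\}\cup[4,\infty]$; in particular an index different from $1$ is at least $2$. The *basic construction* is $B_1=\langle B,e_A\rangle=(J_BAJ_B)'$ on $L^2(B)$; iterating it gives the Jones tower $A\subset B\subset B_1\subset\cdots$. The *standard invariant* is the lattice of the $A'\cap B_k$, $B'\cap B_k$. It is 2-periodic: $A\subset B$ and $B_1\subset B_2$ have the same one, and $B\subset B_1$ has the *dual* one. It has *finite depth* if the principal graph is finite. A *downward basic construction* of $N\subset B$ is a subfactor $D\subset N$ whose basic construction is $N\subset B$; it exists when the index is finite.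

Two subfactors $A\subset B$ and $A'\subset B'$ are *distinct* if no isomorphism $B\to B'$ carries $A$ onto $A'$. An *$A_n$ subfactor* has principal graph the Dynkin diagram $A_n$; its index is $4\cos^2(\pi/(n+1))$. Below index $4$ the principal graph is a Dynkin diagram of type $A$, $D$ or $E$ with norm squared equal to the index. So index $2$ forces $A_3$. Index $\varphi^2=4\cos^2(\pi/5)$ forces $A_4$, the only Dynkin diagram of norm $2\cos(\pi/5)$.

If $A\subset P$ and $P\subset B$ are subfactors, $A\subset B$ is their *composed inclusion*, of index $[B:P][P:A]$. For an $A_3$ and an $A_4$ subfactor the index is $2\varphi^2=3+\sqrt5$. The *free composition* (Bisch–Jones) $A_3*A_4$ is the standard invariant of such a composed inclusion in which the two intermediate inclusions are in free position. It is not amenable: its principal graph does not satisfy $\|\Gamma\|^2=3+\sqrt5$.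

At index $4$ the standard invariants are completely classified, while at index $6$ there are unclassifiably many distinct hyperfinite subfactors with the same standard invariant. Like $4=2\cdot2$ and $6=2\cdot3$, the number $3+\sqrt5=2\cdot\varphi^2$ is a composite index. We ask: *is there one standard invariant of index $3+\sqrt5$ that is realized by infinitely many pairwise distinct hyperfinite subfactors?* The answer is yes.

Fix a free ultrafilter $\omega$ on $\mathbb N$. The ultrapower $N^\omega$ consists of bounded sequences in $N$ modulo those with $\|x_k\|_2\to0$ along $\omega$. Elements of $N^\omega\cap P'$ are sequences in $N$ that asymptotically commute with every element of $P$.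

**Theorem 1.** For every $p\in(0,1]$ there are a hyperfinite II$_1$ factor $P$, an $A_4$ subfactor $N\subset P$ and an outer automorphism $\sigma=\sigma_p$ of $P$ with $\sigma^2=1$ such that, with $B=P\rtimes_\sigma\mathbb Z/2$ and $\mathcal Q=N^\omega\cap P'$:

1. $\|\sigma(x)-x\|_2\ge\frac p{62}\|x\|_2$ for all $x\in\mathcal Q$ with $\operatorname{tr}x=0$. In particular $N^\omega\cap B'=\mathbb C$.
2. There is $x\in\mathcal Q$ with $\operatorname{tr}x=0$, $\|x\|_2=1$ and $\|\sigma(x)-x\|_2\le\sqrt{2p}$.
3. $N\subset B$ is a hyperfinite irreducible subfactor of index $3+\sqrt5$ whose standard invariant is the dual of $A_3*A_4$.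

For $p_1=1$, $p_{k+1}=p_k^2/8000$, the subfactors $N_{p_k}\subset B_{p_k}$ are pairwise non-isomorphic. Their downward basic constructions $D_{p_k}\subset N_{p_k}$ are pairwise non-isomorphic hyperfinite subfactors of index $3+\sqrt5$ with standard invariant $A_3*A_4$.

So $A_3*A_4$, and likewise its dual, is realized by infinitely many distinct hyperfinite subfactors. We do not prove that there are uncountably many, or unclassifiably many. Two complements are proved in Section 11.

The published results we use are these.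

* Jones (Invent. Math. 1983): the index theorem, and the algebras and factors generated by Jones projections.
* Connes: injective II$_1$ factors are hyperfinite.
* Popa (Invent. Math. 1990): a finite depth hyperfinite subfactor is determined up to isomorphism by its standard invariant.
* Z. Liu, *Composed inclusions of $A_3$ and $A_4$ subfactors*, Adv. Math. 279 (2015): if $M_0\subset L$ is an $A_3$ subfactor and $L\subset M_1$ is an $A_4$ subfactor, only four standard invariants can arise for $M_0\subset M_1$: three of finite depth (the first three Bisch–Haagerup "fish") and $A_3*A_4$.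

The bare count "only four", with the non-isomorphism statement, already answers the question by pigeonhole; the finer information in Liu's theorem identifies the invariant.

## 3. Commuting gates, tensoring with $R$, and a quantitative invariant

**One factor at a time.** At index $2$ and at index $\varphi^2$ the standard invariants are $A_3$ and $A_4$, of finite depth, so by Popa each has at most one hyperfinite realization. In $N\subset P\subset B$ neither half carries any information; everything is in the relative position.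

**Gates that ignore the path.** Take $\chi_i=1$ and $g_i\equiv3$. Then $W_i=1\otimes S_3$, and $\sigma=\mathrm{id}\otimes\alpha$ with $\alpha$ acting on $M=\bigotimes_iM^{(i)}$ as $\operatorname{Ad}S_3$ on each register $i\ge2$. The inclusion is the tensor product of $N^{(0)}\subset P^{(0)}$ and $M\subset M\rtimes_\alpha\mathbb Z/2$. Basic constructions and relative commutants of a tensor product are tensor products, so this has finite depth, and Popa allows one hyperfinite realization only. On central sequences $\sigma$ has two visible behaviors: the sequence ($S_3$ in register $i$)$_i$ is fixed, and ($S_1$ in register $i$)$_i$ is sent to its negative. We must therefore make the gates depend on the path, and by Liu the invariant to aim for is $A_3*A_4$.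

**The first invariant to try.** The natural isomorphism invariant beyond the standard invariant is the relative central sequence algebra $N^\omega\cap B'$. If one realization has $N^\omega\cap B'=\mathbb C$, then $N\otimes R\subset B\otimes R$ has the same standard invariant, is hyperfinite, and is a different subfactor, because $(N\otimes R)^\omega\cap(B\otimes R)'\supset1\otimes(R^\omega\cap R')\ne\mathbb C$. That gives two realizations. And there this approach stops: tensoring again changes nothing, since $R\otimes R\cong R$, and the question "is $N^\omega\cap B'$ trivial?" has only two answers.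

**A number instead of an alternative.** We have $N^\omega\cap B'=\{x\in\mathcal Q:\sigma(x)=x\}=:\mathcal Q^\sigma$, because $B$ is generated by $P$ and a unitary implementing $\sigma$. When this is $\mathbb C$ we can still ask *how far* $\sigma$ moves the rest of $\mathcal Q$. Put
$$\Delta(N\subset B)=\inf\{\|\sigma(x)-x\|_2:\ x\in\mathcal Q,\ \|x\|_2=1,\ x\perp\mathcal Q^\sigma\}.\tag{1}$$
We show in Section 9 that this is an isomorphism invariant. Parts 1 and 2 of the theorem say $\frac p{62}\le\Delta\le\sqrt{2p}$, and letting $p$ decrease fast makes these intervals disjoint.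

The upper bound uses one explicit sequence. The lower bound must treat every $x\in\mathcal Q$, and it rests on two facts. First, an element $x$ of $N$ far out along the strands does not know the path $\eta$ taken before it, while the gate it meets depends on $\eta$. Averaging over this *hidden path* kills the components of $x$ that are off-diagonal with respect to the charges. Second, by a computation in the Fibonacci category, the diagonal part of an element on strands far out carries at most the proportion $5^{-1/2}<\frac12$ of its squared norm. What $x$ does on the registers is not killed but multiplied by about $1-p$, and this is where the dial enters.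

## 4. Partial traces, pinching and lifts in the Fibonacci category

Comparing dimensions, for $a\in\operatorname{End}(Z)$ and $b\in\operatorname{End}(X\otimes Z)$,
$$\operatorname{tr}_{XXZ}(RaR^*)=\varphi^{-2}\operatorname{tr}_Z(a),\qquad \operatorname{tr}_{XXZ}(VbV^*)=\varphi^{-1}\operatorname{tr}_{XZ}(b).\tag{2}$$
By the conjugate equations $(1_X\otimes R^*)(R\otimes1_X)$ and $(R^*\otimes1_X)(1_X\otimes R)$ are scalars of modulus $\varphi^{-1}$. The map
$$E_X:\operatorname{End}(X\otimes Z)\to\operatorname{End}(Z),\qquad E_X(x)=R^*(1_X\otimes x)R,$$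
is the normalized left partial trace: it preserves the trace and satisfies $E_X(x(1_X\otimes z))=E_X(x)z$, $E_X((1_X\otimes z)x)=zE_X(x)$. So $x\mapsto1_X\otimes E_X(x)$ is the trace preserving expectation onto $1_X\otimes\operatorname{End}(Z)$. Put also
$$\Theta(x)=V^*(1_X\otimes x)V\in\operatorname{End}(X\otimes Z),\qquad x\in\operatorname{End}(X\otimes Z).$$

Everything in this section also holds with coefficients in an auxiliary tracial algebra $\mathcal A$ (for us: matrix algebras of registers, and once the factor $R$, with algebraic tensor products). Write $x=\sum_jx_j\otimes a_j$ with finitely many orthonormal $a_j\in\mathcal A$; the maps act on the $x_j$ and squared norms add up.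

**Lemma 2.** $\Theta(1_X\otimes z)=1_X\otimes z$, and $\Theta(x)=-\varphi^{-1}x$ if $E_X(x)=0$.

**Proof.** The first claim is $V^*V=1$. Let $E_X(x)=0$. We first write $x$ in the form $(1_X\otimes y')(V\otimes1_Z)$, which makes $\Theta$ act by a universal scalar.

Let $\check x=(R^*\otimes1_Z)(1_X\otimes x):XXZ\to Z$. Then $\check x(R\otimes1_Z)=E_X(x)=0$, so $\check x=\check x(RR^*+VV^*)=y(V^*\otimes1_Z)$ with $y=\check x(V\otimes1_Z):XZ\to Z$. Moreover
$$(1_X\otimes\check x)(R\otimes1_{XZ})=\big((1_X\otimes R^*)(R\otimes1_X)\otimes1_Z\big)x$$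
is a nonzero multiple of $x$. So $x$ is a multiple of $(1_X\otimes y)\big((1_X\otimes V^*)(R\otimes1_X)\otimes1_Z\big)$. Now $(1_X\otimes V^*)(R\otimes1_X)\in\operatorname{Hom}(X,XX)=\mathbb CV$. Hence $x=(1_X\otimes y')(V\otimes1_Z)$ for some $y':XZ\to Z$. Therefore
$$\Theta(x)=(V^*\otimes1_Z)(1_{XX}\otimes y')(1_X\otimes V\otimes1_Z)(V\otimes1_Z)=(1_X\otimes y')\big((V^*\otimes1_X)(1_X\otimes V)V\otimes1_Z\big)=\theta x,$$
where $\theta$ is defined by $(V^*\otimes1_X)(1_X\otimes V)V=\theta V$, again because $\operatorname{Hom}(X,XX)=\mathbb CV$.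

To find $\theta$, take $Z=X$ and $x=VV^*-\varphi^{-1}$. Here $E_X(VV^*)\in\operatorname{End}(X)=\mathbb C$ equals $\operatorname{tr}(VV^*)=\varphi^{-1}$, so $E_X(x)=0$. Since $\operatorname{Hom}(1,XXX)$ is one-dimensional, the isometries $(V\otimes1)R$ and $(1\otimes V)R$ agree up to a phase. So $(1\otimes VV^*)(V\otimes1)R=(V\otimes1)R$, and $R^*\Theta(VV^*)R=R^*(V^*\otimes1)(1\otimes VV^*)(V\otimes1)R=1$. Hence $R^*\Theta(x)R=1-\varphi^{-1}=\varphi^{-2}$, while $R^*xR=-\varphi^{-1}$. So $\theta=-\varphi^{-1}$. $\square$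

**Example.** For $x=RR^*-\varphi^{-2}\in\operatorname{End}(XX)$ the lemma says $\Theta(RR^*)=\varphi^{-2}-\varphi^{-1}(RR^*-\varphi^{-2})=\varphi^{-1}(1-RR^*)=\varphi^{-1}VV^*$, using $\varphi^{-2}+\varphi^{-3}=\varphi^{-1}$. A direct look confirms the shape: $\Theta(RR^*)=w^*w$ with $w=(1_X\otimes R^*)V:XX\to X$, which must be a multiple of $VV^*$.

**Haar weights.** Let $h_1=\frac1{\varphi\sqrt5}$ and $h_X=\frac\varphi{\sqrt5}$. Since $\varphi+\varphi^{-1}=\sqrt5$, we have $h_1+h_X=1$; also $h_X\varphi^{-2}=h_1$. For families $\zeta=(\zeta_c)_c\in\bigoplus_{c\in\{1,X\}}\operatorname{End}(c\otimes Z)$ put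
$$\|\zeta\|_h^2=\sum_ch_c\operatorname{tr}(\zeta_c^*\zeta_c),\quad J(z)=(1_c\otimes z)_c\ (z\in\operatorname{End}(Z)),\quad E(\zeta)=h_1\zeta_1+h_XE_X(\zeta_X)\in\operatorname{End}(Z).$$
Then $J$ is isometric, $\operatorname{tr}E(\zeta)=\sum_ch_c\operatorname{tr}\zeta_c$, and by bimodularity of $E_X$
$$\langle\zeta,J(z)\rangle_h=\langle E(\zeta),z\rangle.\tag{3}$$

The next lemma is the "less than half" fact.

**Lemma 3.** Let $x\in\operatorname{End}(X\otimes Z)$ with $E_X(x)=0$, and for each $c$ let $p_b$ be the projection of $c\otimes X$ onto its $b$-isotypic part, $b\in\{1,X\}$. Then $\big\|\sum_bp_bJ(x)p_b\big\|_h^2=5^{-1/2}\|x\|_2^2$.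

**Proof.** For $c=1$ only $b=X$ occurs, and the contribution is $h_1\|x\|_2^2$. For $c=X$ the $b=1$ part is $RR^*(1_X\otimes x)RR^*=RE_X(x)R^*=0$. The $b=X$ part is $V\Theta(x)V^*$, and by (2) and Lemma 2 it contributes $h_X\varphi^{-1}\|\Theta(x)\|_2^2=h_X\varphi^{-3}\|x\|_2^2$. The sum is $\frac1{\sqrt5}(\varphi^{-1}+\varphi^{-2})\|x\|_2^2=\frac1{\sqrt5}\|x\|_2^2$. $\square$

**Paths and lifts.** A path $\pi$ with $r$ steps from $w$ to $c$ gives an isometry $v_\pi:c\to w\otimes X^{\otimes r}$, by composing $R:1\to X\otimes X$, $V:X\to X\otimes X$, $\mathrm{id}:X\to1\otimes X$ along its steps. The projections $p_\pi=v_\pi v_\pi^*$ sum to $1$ (for fixed $w,r$), and $\operatorname{tr}(p_\pi)=d_c/(d_w\varphi^r)$. The number of paths is the corresponding entry of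
$$\begin{pmatrix}0&1\\1&1\end{pmatrix}^r=\begin{pmatrix}F_{r-1}&F_r\\F_r&F_{r+1}\end{pmatrix}\qquad(\text{rows and columns ordered }1,X).\tag{4}$$
For $\zeta\in\bigoplus_c\operatorname{End}(c\otimes Z)$ define its *lift*
$$L(\zeta)_w=\sum_\pi v_\pi\,\zeta_{c(\pi)}\,v_\pi^*\in\operatorname{End}(w\otimes X^{\otimes r}\otimes Z),$$
summed over paths with $r$ steps from $w$, with end $c(\pi)$. Then $L$ is a unital $*$-homomorphism, $L(J(z))=J(1_{X^{\otimes r}}\otimes z)$, and lifts compose. For example, $r=1$ gives $L(\zeta)_1=\zeta_X$ and $L(\zeta)_X=R\zeta_1R^*+V\zeta_XV^*$.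

**Lemma 4.** $E(L(\zeta))=1_{X^{\otimes r}}\otimes E(\zeta)$. Hence $L$ is $\|\cdot\|_h$-isometric.

**Proof.** As lifts compose, it suffices to take $r=1$. First, $E_X(RR^*)$ is a scalar, equal to $\operatorname{tr}(RR^*)=\varphi^{-2}$, so $E_X(R\zeta_1R^*)=E_X(RR^*(1_{XX}\otimes\zeta_1))=\varphi^{-2}\,1_X\otimes\zeta_1$. Next, for $a,x\in\operatorname{End}(X\otimes Z)$,
$$\langle E_X(VaV^*),x\rangle=\operatorname{tr}\big((1_X\otimes x^*)VaV^*\big)=\operatorname{tr}\big(V\Theta(x^*)aV^*\big)=\varphi^{-1}\langle a,\Theta(x)\rangle .$$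
By Lemma 2, $\Theta$ is $1$ on $1_X\otimes\operatorname{End}(Z)$ and $-\varphi^{-1}$ on its orthogonal complement $\ker E_X$, so it is self-adjoint, and
$$E_X(VaV^*)=\varphi^{-1}\Theta(a)=(\varphi^{-1}+\varphi^{-2})1_X\otimes E_X(a)-\varphi^{-2}a=1_X\otimes E_X(a)-\varphi^{-2}a.$$
Therefore
$$E(L(\zeta))=h_1\zeta_X+h_X\varphi^{-2}\,1_X\otimes\zeta_1+h_X\,1_X\otimes E_X(\zeta_X)-h_X\varphi^{-2}\zeta_X .$$
With $h_X\varphi^{-2}=h_1$ the two $\zeta_X$ terms cancel, leaving $1_X\otimes E(\zeta)$. Finally $\|L(\zeta)\|_h^2=\operatorname{tr}E(L(\zeta^*\zeta))=\operatorname{tr}E(\zeta^*\zeta)=\|\zeta\|_h^2$. $\square$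

With weights $w_1,w_X$ in place of $h_1,h_X$ a term $(w_1-w_X\varphi^{-2})\zeta_X$ would survive; this is why we insist on the Haar weights.

We record two consequences. Taking for $\zeta$ the indicator of one charge: if a path starts at a Haar distributed charge $w$ and has probability $h_w\operatorname{tr}(p_\pi)$, then its end is Haar distributed. And since $\operatorname{tr}(p_\pi)$ depends only on the endpoints of $\pi$, a path is *uniformly* distributed given its endpoints, whatever the initial law.

## 5. The Jones subfactor and the choice of gates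

**Step 1: $N\subset P$ is a hyperfinite $A_4$ subfactor.** Let $e_i=RR^*$ on strands $i-1,i$. We show that $A_n=\operatorname{End}(X_0\cdots X_n)$ is generated by $1,e_1,\dots,e_n$, by induction on $n$; $A_0=\mathbb C$. Let $n\ge1$. Given $g\in\operatorname{Hom}(X^{\otimes n-1},X^{\otimes n+1})$ put $a=(1_{X^{\otimes n}}\otimes R^*)(g\otimes1_X)\in\operatorname{End}(X^{\otimes n})=A_{n-1}$. Then
$$(a\otimes1_X)(1_{X^{\otimes n-1}}\otimes R)=\big(1_{X^{\otimes n}}\otimes(R^*\otimes1_X)(1_X\otimes R)\big)g$$
is a nonzero multiple of $g$. So the elements $ae_nb^*$ with $a,b\in A_{n-1}$ span $\operatorname{Hom}(X^{\otimes n-1},X^{\otimes n+1})\operatorname{Hom}(X^{\otimes n+1},X^{\otimes n-1})$, the ideal of $A_n$ belonging to those charges of $X^{\otimes n+1}$ that occur in $X^{\otimes n-1}$. For $n\ge3$ both charges occur in $X^{\otimes n-1}$ and the ideal is $A_n$. For $n=1,2$ exactly one charge is missed, and its block in $A_n$ is one-dimensional, hence spanned by $1$ minus the unit of the ideal.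

The conjugate equations give $e_ie_{i\pm1}e_i=\varphi^{-2}e_i$, and $\operatorname{tr}(xe_{n+1})=\varphi^{-2}\operatorname{tr}(x)$ for $x\in A_n$. So $N^{(0)}=\{e_i\}_{i\ge2}''\subset\{e_i\}_{i\ge1}''=P^{(0)}$ is Jones' hyperfinite subfactor of index $\varphi^2$. Tensoring both algebras with $\bigotimes_iM^{(i)}$ keeps the index, so $N\subset P$ has index $\varphi^2$, is an $A_4$ subfactor, and $P\cong R$. As the index is less than $4$, $N'\cap P=\mathbb C$.

**Step 2: what we ask of the gates.** For charges $u,w$ let $\Gamma_i(u,w)\subset\Gamma_i$ be the set of sequences that end at $w$ and are admissible after $c_{s_{i-1}}=u$. By (4), $|\Gamma_i(u,w)|\ge F_{b_i-1}$; also $|\Gamma_i|\le2^{b_i}$.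

**Lemma 5.** Let $\kappa_i=2^{-i}p/200$. One can choose $b_i=B+4i$ (with $B$ a large integer, not to be confused with the factor), $\chi_i$ and $g_i$ so that for all $i\ge2$ and all $(u,w)$, with averages over $\eta\in\Gamma_{i-1}(u,w)$:

(C1) $\big|\operatorname{avg}_\eta\chi_i(\eta,\gamma)\chi_i(\eta,\gamma')\varepsilon_{g_i(\eta)}(s)\big|\le\kappa_i$ for all $\gamma\ne\gamma'$ in $\Gamma_i$ and all $s$;

(C2) $\big|\operatorname{avg}_\eta\varepsilon_{g_i(\eta)}(s)-(1-p)\big|\le\kappa_i$ for $s\ne0$.

**Proof.** The conditions with index $i$ involve only $\chi_i,g_i$, so each $i$ can be treated separately, provided one $B$ works for all. Choose all $\chi_i(\eta,\gamma)$ as independent fair signs and, independently, independent $g_i(\eta)$ with law $(1-\frac{3p}4,\frac p4,\frac p4,\frac p4)$ on $\{0,1,2,3\}$. The averages are means of $m=|\Gamma_{i-1}(u,w)|$ i.i.d. signs. In (C1) the expectation is $0$. In (C2) the values $g=0$ and $g=s$ give $+1$ and the other two give $-1$, so it is $1-\frac{3p}4+\frac p4-\frac{2p}4=1-p$. By Hoeffding each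 condition fails with probability at most $2e^{-\kappa_i^2m/2}$. There are at most $4(4\cdot4^{b_i}+3)\le28\cdot4^{b_i}$ conditions. So a good choice exists if $56\cdot4^{B+4i}e^{-\kappa_i^2m/2}<1$. Since $F_k\ge\varphi^{k-2}$, $m\ge F_{b_{i-1}-1}\ge\varphi^{b_{i-1}-3}=\varphi^{B+4i-7}$, and it suffices that
$$\tfrac{p^2}{80000}\,\varphi^{B-7}\,(\varphi^4/4)^i>\log56+(B+4i)\log4 .$$
Since $\varphi^4/4>1.7$ and $1.7^i\ge i$, the left side is at least $\frac{p^2}{80000}\varphi^{B-7}\,i$. The right side is at most $i\,(\log56+(B+4)\log4)$. So one large $B$ works for all $i\ge2$. $\square$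

Here one sees why the control path must be long: block $i-1$ has to supply exponentially many values of $\eta$, enough to beat the number $4^{b_i}$ of pairs $(\gamma,\gamma')$, up to a logarithm. At $p=1$ the Pauli index is uniform on the four values. At $p=0$ it would be constantly $0$, and the registers would be fixed. From now on the choices of Lemma 5 are fixed.

## 6. Central sequences live far out along the strands

For $l\ge0$ let $Q_l\subset N$ be generated by the strands $>s_l$, that is, by $1\otimes\operatorname{End}(X_{s_l+1}\cdots X_m)$ for $m>s_l$, and the registers $M^{(j)}$, $j>l$. So $Q_0=N$, and $Q_l$ commutes with $P_{[l]}$.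

An element of $P$ is *local* if it lies in some $\operatorname{End}(X_0\cdots X_m)\otimes\bigotimes_{j\le m}M^{(j)}$. Local elements are $\|\cdot\|_2$-dense in $P$, $N$, $Q_l$. The trace preserving expectations onto the algebras generated by the strands $>k$ and a given set of registers are partial traces. They preserve locality, and removing one leftmost strand is $E_X$.

Obviously a bounded sequence $x_n\in Q_n$ is central for $P$. The next lemma is the converse for sequences in $N$.

**Lemma 6.** For every $n\ge1$ there is a constant $C_n$ such that for all $x\in N$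
$$\|x-E_{Q_n}(x)\|_2\le C_n\,\delta_n(x),\qquad\delta_n(x)=\sup\{\|[x,u]\|_2:u\in\mathcal U(P_{[n]})\}.$$
Consequently, if $(x_k)\in\mathcal Q=N^\omega\cap P'$, then $\lim_{k\to\omega}\|x_k-E_{Q_n}(x_k)\|_2=0$ for every $n$.

**Proof.** Both sides are $\|\cdot\|_2$-continuous in $x$, so let $x$ be local, $\delta=\delta_n(x)$, and let $a\approx a'$ mean $\|a-a'\|_2\le C\delta$ with $C$ depending only on $n$. Let $Y_0=X_1\cdots X_{s_n}$ and $Y_1=X_{s_n+1}\cdots X_m$, $m>s_n$ large.

*Averaging.* We replace $x$ by elements of two commutants and compare them. Averaging $uxu^*$ over the unitary group of $1\otimes\operatorname{End}(Y_0)\otimes\bigotimes_{j\le n}M^{(j)}$ gives $z$, and over that of $P_{[n]}$ gives $z'$, with $\|x-z\|_2,\|x-z'\|_2\le\delta$. Then $z$ is in the commutant of the first algebra inside $1\otimes\operatorname{End}(Y_0Y_1)\otimes(\text{registers})$, and $z'$ is in the commutant of $P_{[n]}$ inside $\operatorname{End}(X_0Y_0Y_1)\otimes(\text{registers})$. The registers $\le n$ disappear; the others are coefficients and are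 suppressed. So
$$z=\sum_{b,v}(1_X\otimes v)(1_X\otimes\zeta_b)(1_X\otimes v^*),\qquad \zeta_b\in\operatorname{End}(b\otimes Y_1),$$
summed over $b\in\{1,X\}$ and orthonormal bases of isometries $v\in\operatorname{Hom}(b,Y_0)$. Similarly $z'=\sum_{c,f}f\zeta'_cf^*$ with $\zeta'_c\in\operatorname{End}(c\otimes Y_1)$ and $f\in\operatorname{Hom}(c,X_0Y_0)$. Both $b=1$ and $b=X$ occur, as $s_n\ge2$.

*Allowed operations.* Compression by an isometry $f:a\to X_0Y_0$ satisfies $\|f^*yf\|_2^2\le\frac{d(X_0Y_0)}{d(a)}\|y\|_2^2$, because the unnormalized traces satisfy $\operatorname{Tr}(f^*y^*ff^*yf)\le\operatorname{Tr}(f^*y^*yf)\le\operatorname{Tr}(y^*y)$. So it respects $\approx$. The same holds for compression by $R$ or $V$, for multiplication by fixed isometries and their adjoints, and for $E_X$.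

*Comparison.* Compress $z\approx z'$ by $1_X\otimes v$ with $v:b\to Y_0$. On the left we get $1_X\otimes\zeta_b$. If $b=1$, then $1_X\otimes v\in\operatorname{Hom}(X,X_0Y_0)$ and on the right we get $\zeta'_X$. If $b=X$, then $(1_X\otimes v)R$ and $(1_X\otimes v)V$ are isometries from $1$ and $X$ to $X_0Y_0$, and the cross terms vanish because different charges are orthogonal. So
$$1_X\otimes\zeta_1\approx\zeta'_X,\qquad 1_X\otimes\zeta_X\approx R\zeta'_1R^*+V\zeta'_XV^* .$$
Compressing the second relation by $R$ gives $y:=E_X(\zeta_X)\approx\zeta'_1$. Hence $1_X\otimes\zeta_X\approx RR^*\otimes y+VV^*\otimes\zeta_1$. Now apply $E_X$ over the first $X$; with $E_X(RR^*)=\varphi^{-2}$ and $E_X(VV^*)=\varphi^{-1}$,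
$$\zeta_X\approx1_X\otimes t,\qquad t=\varphi^{-2}y+\varphi^{-1}\zeta_1 .$$
Applying $E_X$ once more, $y\approx t$, so $(1-\varphi^{-2})y\approx\varphi^{-1}\zeta_1$. As $1-\varphi^{-2}=\varphi^{-1}$, we get $y\approx\zeta_1$, then $t\approx\zeta_1$, and so $\zeta_X\approx1_X\otimes\zeta_1$. Therefore $x\approx z\approx1_X\otimes1_{Y_0}\otimes\zeta_1\in Q_n$. Since $E_{Q_n}(x)$ is the $\|\cdot\|_2$-closest point of $L^2(Q_n)$, the estimate follows.

For the last statement: $P_{[n]}$ is finite dimensional, so expanding $u$ in a fixed basis gives $\|[x_k,u]\|_2\to0$ along $\omega$ uniformly over $u\in\mathcal U(P_{[n]})$. $\square$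

The same proof with coefficients in $R$ gives, for $x\in N\otimes R$,
$$\|x-E_{Q_n\otimes R}(x)\|_2\le C_n\sup_{u\in\mathcal U(P_{[n]})}\|[x,u\otimes1]\|_2.\tag{5}$$

## 7. The spectral gap

### 7.1. The action of $\sigma$ behind a hidden path

The aim of this subsection is to write $\|\sigma(x)-x\|_2$, for $x\in Q_n$, as an average over the path before $x$, and then to replace the law of the charge $c_{s_n}$ by the Haar law, for which Lemma 4 is exact.

For $l\ge1$ and $c\in\{1,X\}$ let
$$\mathcal S_l^c=\bigcup_m\operatorname{End}(c\otimes X_{s_l+1}\cdots X_m)\otimes\bigotimes_{l<j\le m}M^{(j)}$$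
with its trace. In $\mathcal S^c_l$, $c_k$ ($k\ge s_l$) denotes the charge of $c\otimes X_{s_l+1}\cdots X_k$. For $\eta\in\Gamma_l$ ending at $c$ set
$$\sigma^l_\eta=\operatorname{Ad}(W^\eta_{l+1})\circ\sigma^{l,+},\quad W^\eta_{l+1}=\sum_\gamma\chi_{l+1}(\eta,\gamma)p_\gamma\otimes S_{g_{l+1}(\eta)},\quad\sigma^{l,+}=\lim_n\operatorname{Ad}(W_{l+2}\cdots W_n),$$
the sum being over $\gamma\in\Gamma_{l+1}$ admissible after $c$. The two factors of $\sigma_\eta^l$ are commuting, involutive, trace preserving automorphisms that fix all charges. Moreover $\sigma^{l,+}$ acts trivially on register $l+1$, since $W_j$ with $j\ge l+2$ does not involve it.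

Fix $n\ge1$. Let $P_n(c)$ be the trace of $\{c_{s_n}=c\}$ in $P$, and $\nu_n(u,\eta|c)$ the conditional law, from the trace of $P$, of $(c_{s_{n-1}},\text{block-}n\text{ path})$ given $c_{s_n}=c$. Given $(u,c)$, $\eta$ is uniform on $\Gamma_n(u,c)$. Put
$$\mathcal H=\bigoplus_{c,u,\eta}h_c\,\nu_n(u,\eta|c)\,L^2(\mathcal S_n^c),\qquad\hat\sigma=\bigoplus\sigma^n_\eta,\qquad\hat J(x)=(1_c\otimes x)_{c,u,\eta}\quad(x\in Q_n),$$
where the numbers are weights of the squared norms. Then $\hat J$ is isometric and $\hat\sigma$ is a self-adjoint unitary.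

Let $\pi$ be a path from $c_0=X$ to $c_{s_n}=c$ with block-$n$ part $\eta$. The map $v_\pi^*\cdot v_\pi$ identifies the corner of $P$ at $p_\pi$ with (registers $\le n$) $\otimes\,\mathcal S^c_n$, completed. For local $x\in Q_n$, $p_\pi x$ corresponds to $1_c\otimes x$. The gates $W_j\in P_{[n]}$, $j\le n$, commute with $x$ and with the other gates, so they drop out of $\sigma(x)$; and $p_\pi W_{n+1}$ corresponds to $W^\eta_{n+1}$. So $p_\pi\sigma(x)$ corresponds to $\sigma^n_\eta(1_c\otimes x)$. Since $\sigma(x)-x$ commutes with the $p_\pi$,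
$$\|\sigma(x)-x\|_2^2=\sum_cP_n(c)\sum_{u,\eta}\nu_n(u,\eta|c)\,\|\sigma^n_\eta(1_c\otimes x)-1_c\otimes x\|_2^2 .$$
Comparing weights,
$$\|\hat\sigma\hat Jx-\hat Jx\|^2\le\theta_n\|\sigma(x)-x\|_2^2,\qquad\theta_n=\max_c\frac{h_c}{P_n(c)}\xrightarrow[n\to\infty]{}1.\tag{6}$$
Indeed there are $F_{s_n+1}$ paths from $X$ to $X$, each of trace $\varphi^{-s_n}$, so $P_n(X)=F_{s_n+1}\varphi^{-s_n}\to\varphi/\sqrt5=h_X$. By continuity (6) holds for all $x\in Q_n$.

**Lifts in $\mathcal H$.** A vector of $\mathcal H$ that does not depend on the labels $(u,\eta)$ is the same as an element of $\bigoplus_cL^2(\mathcal S^c_n)$ with the norm $\|\cdot\|_h$. A *lift from the cut* $k\ge s_n$ is such a vector of the form $L((\zeta_c)_c)$, where $L$ is the lift along paths from $c_{s_n}$ to $c_k$ and $\zeta_c$ lives on $c\otimes X_{k+1}X_{k+2}\cdots$ and on registers. Lemma 4 applies to it. A lift from a cut $k'\ge k$ is also a lift from the cut $k$. If $x$ involves only strands $>k$, then $\hat J(x)$ is a lift from the cut $k$. For label-independent local vectors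 $\xi$, (3) reads $\langle\xi,\hat Jy\rangle=\langle E(\xi),y\rangle$ for $y\in Q_n$.

### 7.2. The estimate

**Proposition 7.** For $x\in Q_n$ with $\operatorname{tr}x=0$: $\ \|\hat\sigma\hat Jx-\hat Jx\|\ge\frac p{62}\|x\|_2$.

**Proof.** By density let $x$ be local.

**Step 1: telescoping into strand parts and register parts.** For some $M$, $x$ involves only strands $\le s_M$ and registers $\le M$, so $E_{Q_M}(x)=\operatorname{tr}(x)=0$. For $l\ge n$ let $Q_l'=Q_{l+1}\vee M^{(l+1)}$, so $Q_l\supset Q'_l\supset Q_{l+1}$, and put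
$$x^s_l=E_{Q_l}(x)-E_{Q_l'}(x),\qquad x^k_l=E_{Q_l'}(x)-E_{Q_{l+1}}(x),\qquad x=\sum_{l\ge n}(x^s_l+x^k_l),$$
a finite orthogonal sum of local elements. Since $Q_l'=Q_{l+1}\otimes M^{(l+1)}$, $x_l^k=\sum_{s\ne0}q_s\otimes S_s$ with $q_s\in Q_{l+1}$.

On $\mathcal H$ let $\Pi_l(\xi)=\sum_{\gamma\in\Gamma_{l+1}}p_\gamma\xi p_\gamma$ for $l\ge n$: the pinching by the charges of block $l+1$. These are commuting projections, and they commute with $\hat\sigma$ because $\hat\sigma$ fixes charges. Let
$$U_l=(1-\Pi_l)\hat Jx^s_l,\quad K_l=\hat Jx^k_l,\quad X_U=\sum_lU_l,\quad X_s=\sum_l\hat Jx_l^s,\quad X_R=X_s-X_U,\quad X_K=\sum_lK_l .$$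
So $U_l$ is the off-diagonal strand part, $X_R$ collects the diagonal strand parts, and $X_K$ the register parts.

**Step 2: orthogonality.** *We show that $X_U,X_R,X_K$ are mutually orthogonal and that the $U_l$ are mutually orthogonal.* An element of $Q_l$ commutes with the charges $c_k$, $k\le s_l$, so $\hat J(Q_l)$ is fixed by $\Pi_m$ for $m<l$. An element of $Q_l'$ involves only strands $>s_{l+1}$, so $\hat J(Q_l')$ is fixed by $\Pi_m$ for $m\le l$. Now $U_l\in\operatorname{ran}(1-\Pi_l)$. Hence $U_l$ is orthogonal to $U_m$ and $\hat Jx^s_m$ for $m>l$, and to $K_m$ for $m\ge l$, which are all fixed by $\Pi_l$.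

For $m<l$ we use lifts. $U_l$ is the lift from the cut $s_l$ of $\big((1-\Pi)(1_c\otimes x_l^s)\big)_c$, where $\Pi$ is the pinching by the block-$(l+1)$ charges, since a lift is a $*$-homomorphism that carries charges to charges. By Lemma 4, $E(U_l)\in Q_l$, and $\langle U_l,\hat Jy\rangle=\langle E(U_l),y\rangle$. For $m<l$ both $x^s_m$ and $x^k_m$ are orthogonal to $Q_{m+1}\supset Q_l$, so $U_l\perp\hat Jx^s_m,K_m$.

Together: the $U_l$ are mutually orthogonal, $\langle X_U,X_s\rangle=\sum_l\langle U_l,\hat Jx_l^s\rangle=\sum_l\|U_l\|^2=\|X_U\|^2$, and $\langle X_U,X_K\rangle=0$. Also $\langle X_s,X_K\rangle=0$, since $\hat J$ is isometric. Hence $X_U,X_R,X_K$ are mutually orthogonal.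

**Step 3: most of the strand part is off-diagonal.** *Claim:* $\|\Pi_l\hat Jx^s_l\|^2\le5^{-1/2}\|x_l^s\|_2^2$. We remove the strands of block $l+1$ one at a time and use Lemma 3 for each. For $s_l\le k\le s_{l+1}$ let $Q_{l,k}\subset Q_l$ be generated by the strands $>k$ and the registers $>l$; so $Q_{l,s_l}=Q_l$, $Q_{l,s_{l+1}}=Q'_l$. For $s_l\le k<s_{l+1}$ put $y_k=(E_{Q_{l,k}}-E_{Q_{l,k+1}})(x)$, so $x^s_l=\sum_ky_k$ orthogonally. Let $\varpi_k$ be the pinching by the single charge $c_{k+1}$. Then $\Pi_l=\prod_{s_l\le k<s_{l+1}}\varpi_k$, and $\varpi_j$ fixes $\hat Jy_k$ for $j<k$, since $y_k$ lives on strands $>k$.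

Let $k<k'$. Then $\Pi_l\hat Jy_{k'}=\prod_{j\ge k'}\varpi_j\hat Jy_{k'}$ is a lift from the cut $k'$. By Lemma 4, $E(\Pi_l\hat Jy_{k'})\in Q_{l,k'}\subset Q_{l,k+1}$, and $y_k\perp Q_{l,k+1}$, so
$$\langle\Pi_l\hat Jy_{k'},\Pi_l\hat Jy_k\rangle=\langle\Pi_l\hat Jy_{k'},\hat Jy_k\rangle=\langle E(\Pi_l\hat Jy_{k'}),y_k\rangle=0 .$$
Thus $\|\Pi_l\hat Jx_l^s\|^2=\sum_k\|\Pi_l\hat Jy_k\|^2\le\sum_k\|\varpi_k\hat Jy_k\|^2$. Now $y_k$ has zero partial trace over $X_{k+1}$, and $\varpi_k\hat Jy_k$ is the lift from the cut $k$ of $(\sum_bp_b(1_c\otimes y_k)p_b)_c$. By Lemmas 4 and 3 its squared norm is $5^{-1/2}\|y_k\|_2^2$. Summing over $k$ proves the claim.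

Summing over $l$ and using Step 2,
$$\|X_U\|\ge a\|X_s\|,\quad\|X_R\|\le b\|X_s\|,\qquad a=\sqrt{1-5^{-1/2}}>0.7434,\quad b=5^{-1/4}<0.6688.\tag{7}$$

**Step 4: averaging over the hidden path.** *We derive a formula for $\langle\hat\sigma\zeta,\zeta'\rangle$ in which the gate $W_{l+1}$ appears averaged.* Let $\zeta,\zeta'$ be lifts from the cut $s_l$ ($l\ge n$) of $(\zeta_c),(\zeta'_c)$ with $\zeta_c,\zeta'_c\in\mathcal S^c_l$; so they are trivial on registers $\le l$. If $l>n$, they commute with $W^{\eta_n}_{n+1}$ (for the label $\eta_n\in\Gamma_n$) and with $W_j$ for $n+2\le j\le l$, because these involve only charges $c_k$ with $k\le s_l$ and registers $\le l$. So in the corner of a path that has block-$l$ part $\eta$ and ends at $c_{s_l}=c$, $\hat\sigma$ acts on $\zeta$ as $\sigma^l_\eta$ acts on $\zeta_c$. If $l=n$ this is the definition of $\hat\sigma$.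

The charge $c_{s_n}$ is Haar distributed and continues with the path weights $\operatorname{tr}(p_\pi)$, so by Section 4 the charge $c_{s_l}$ is Haar distributed, and given $(u,c)=(c_{s_{l-1}},c_{s_l})$ the block path $\eta$ is uniform on $\Gamma_l(u,c)$ (for $l=n$ this is the property of $\nu_n$). Therefore
$$\langle\hat\sigma\zeta,\zeta'\rangle=\sum_{u,c}\Pr(u,c)\,\big\langle\sigma^{l,+}A_{u,c}\zeta_c,\zeta'_c\big\rangle,\qquad A_{u,c}=\operatorname{avg}_{\eta\in\Gamma_l(u,c)}\operatorname{Ad}(W^\eta_{l+1}),\tag{8}$$
with $\sum_u\Pr(u,c)=h_c$. Decompose $L^2(\mathcal S^c_l)$ into the mutually orthogonal components $(\gamma,\gamma',s)$: the elements of $p_\gamma(\cdot)p_{\gamma'}$ with component $S_s$ in register $l+1$. On it $A_{u,c}$ is the scalar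
$$\operatorname{avg}_\eta\chi_{l+1}(\eta,\gamma)\chi_{l+1}(\eta,\gamma')\varepsilon_{g_{l+1}(\eta)}(s).$$
By Lemma 5 with $i=l+1\ge2$ this has modulus $\le\kappa_{l+1}$ if $\gamma\ne\gamma'$, and is within $\kappa_{l+1}$ of $1-p$ if $\gamma=\gamma'$ and $s\ne0$.

**Step 5: three consequences.**

*(i) $|\langle\hat\sigma X_U,X_U\rangle|\le0.01\|X_U\|^2$.* The $\zeta_c$ of $U_l$ has only components $\gamma\ne\gamma'$, and all $U_m$ with $m\ge l$ are lifts from the cut $s_l$, trivial on registers $\le l$. Put $\zeta'=U_l+2\sum_{m>l}U_m$, so $\|\zeta'\|\le2\|X_U\|$. By (8) and Lemma 4,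
$$|\langle\hat\sigma U_l,\zeta'\rangle|\le\kappa_{l+1}\sum_ch_c\|\zeta_c\|\|\zeta_c'\|\le\kappa_{l+1}\|U_l\|\|\zeta'\|\le2\kappa_{l+1}\|U_l\|\|X_U\| .$$
Since $\hat\sigma$ is self-adjoint, $\langle\hat\sigma X_U,X_U\rangle=\operatorname{Re}\sum_l\langle\hat\sigma U_l,U_l+2\sum_{m>l}U_m\rangle$. So by Cauchy–Schwarz
$$|\langle\hat\sigma X_U,X_U\rangle|\le2\sum_l\kappa_{l+1}\|U_l\|\|X_U\|\le2\Big(\sum_{i\ge2}\kappa_i^2\Big)^{1/2}\|X_U\|^2\le0.01\|X_U\|^2,$$
as $\sum_{i\ge2}\kappa_i^2=\frac{p^2}{40000}\cdot\frac1{12}$.

*(ii) $\langle\hat\sigma X_K,X_U\rangle=0$.* Consider $\langle\hat\sigma K_l,U_m\rangle$. If $m\le l$, then $K_l$ is fixed by $\Pi_m$, hence so is $\hat\sigma K_l$, while $U_m\in\operatorname{ran}(1-\Pi_m)$. If $m>l$, use (8) at the cut $s_l$: $K_l$ has only components $s\ne0$ in register $l+1$, and $\sigma^{l,+}A_{u,c}$ preserves this property, while $U_m$ is trivial in that register.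

*(iii) $\operatorname{Re}\langle\hat\sigma X_K,X_K\rangle\le(1-\frac p2)\|X_K\|^2$.* For $m>l$, $\langle\hat\sigma K_l,K_m\rangle=0$ by the same register argument, and for $m<l$ by self-adjointness. The element $x^k_l$ commutes with the block-$(l+1)$ charges, so $K_l$ has only components $\gamma=\gamma'$ and $s\ne0$; hence $|\langle\hat\sigma K_l,K_l\rangle|\le(1-p+\kappa_{l+1})\|K_l\|^2$. The $K_l$ are orthogonal and $\kappa_i\le\frac p2$.

**Step 6: conclusion.** *We play the two sizes $a>b$ against each other.* Let $\hat x=\hat Jx=X_U+X_R+X_K$ and $\rho=\|\hat\sigma\hat x-\hat x\|$. Pairing $\hat x$ with $X_U$, and using (ii) and (i),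
$$\|X_U\|^2=\langle\hat x,X_U\rangle\le|\langle\hat\sigma X_U,X_U\rangle|+|\langle\hat\sigma X_R,X_U\rangle|+\rho\|X_U\|\le0.01\|X_U\|^2+\|X_R\|\|X_U\|+\rho\|X_U\| .$$
So $0.99\|X_U\|\le\|X_R\|+\rho$, and (7) gives $(0.99a-b)\|X_s\|\le\rho$. Since $0.99a-b>0.067>\frac1{20}$, $\|X_s\|\le20\rho$. (If $X_U=0$, then $X_s=0$ by (7).) Pairing with $X_K$, and writing $\hat x=X_s+X_K$,
$$\|X_K\|^2\le(1-\tfrac p2)\|X_K\|^2+\|X_s\|\|X_K\|+\rho\|X_K\|,$$
so $\|X_K\|\le\frac2p\cdot21\rho$. Altogether $\|x\|_2\le20\rho+\frac{42}p\rho\le\frac{62}p\rho$. $\square$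

The proof shows what each ingredient is for. If the registers are removed, all $x_l^k$ vanish and Step 6 ends with $\|x\|_2\le20\rho$: a gap, but one without a parameter. The registers contribute the part $X_K$, on which $\hat\sigma$ acts like $1-p$.

## 8. Both bounds on $\Delta$, outerness, irreducibility

**Step 1: part 1 of Theorem 1.** Let bounded $(x_k)\subset N$ represent $x\in\mathcal Q$ with $\operatorname{tr}x_k=0$. By Lemma 6, for every $n$, $\lim_\omega\|x_k-E_{Q_n}(x_k)\|_2=0$, and $\operatorname{tr}E_{Q_n}(x_k)=0$. Apply (6) and Proposition 7 to $E_{Q_n}(x_k)$: $\|\sigma(x)-x\|_2\ge\theta_n^{-1/2}\frac p{62}\|x\|_2$. Let $n\to\infty$. In particular $N^\omega\cap B'=\mathcal Q^\sigma=\mathbb C$.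

**Step 2: part 2.** Let $f_i=S_3\in M^{(i)}\subset N$, $i\ge2$. It commutes with $P_{[n]}$ for $n<i$, so $(f_i)$ is a central sequence of $P$ and defines an element of $\mathcal Q$, with $\operatorname{tr}f_i=0$, $\|f_i\|_2=1$. Only $W_i$ acts on register $i$, so $\sigma(f_i)=\sum_{\eta\in\Gamma_{i-1}}\varepsilon_{g_i(\eta)}(3)\,p_\eta f_i$. Since $\eta$ is uniform given the charges at the two ends of block $i-1$, (C2) gives
$$\|\sigma(f_i)-f_i\|_2^2=2\Big(1-\sum_\eta\operatorname{tr}(p_\eta)\varepsilon_{g_i(\eta)}(3)\Big)\le2(p+\kappa_i)\to2p .$$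

**Step 3: $\sigma$ is outer.** An inner automorphism of $P$ fixes every element of $P^\omega\cap P'$, so it would fix $(f_i)$, contradicting part 1. So $B=P\rtimes_\sigma\mathbb Z/2$ is a II$_1$ factor. It is injective, hence $B\cong R$ by Connes, and $[B:N]=[B:P][P:N]=2\varphi^2=3+\sqrt5$.

**Step 4: $N'\cap B=\mathbb C$.** Let $u$ implement $\sigma$ and let $a+bu\in N'\cap B$ with $a,b\in P$. Then $a\in N'\cap P=\mathbb C$, and $yb=b\sigma(y)$ for $y\in N$. So $ybb^*=b\sigma(y)b^*=b(y^*b)^*=bb^*y$, and $bb^*\in N'\cap P=\mathbb C$. If $b\ne0$ we may rescale it to a unitary, and then $\sigma|_N=\operatorname{Ad}b^*$ fixes $(f_i)\in\mathcal Q$, a contradiction. So $b=0$.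

## 9. The intermediate factor is remembered, so $\Delta$ is an invariant

The number $\Delta$ in (1) was defined with the help of $P$ and $\sigma$. We must show that an isomorphism of $N\subset B$ cannot move $P$.

**Proposition 8.** Let $N\subset P\subset B=P\rtimes_\sigma\mathbb Z/2$ and $\hat N\subset\hat P\subset\hat B=\hat P\rtimes_{\hat\sigma}\mathbb Z/2$ be inclusions of II$_1$ factors, with $\sigma,\hat\sigma$ outer of order two, $N'\cap B=\mathbb C$, $\hat N'\cap\hat B=\mathbb C$ and $[P:N]=[\hat P:\hat N]=\varphi^2$. Let $\Phi:B\to\hat B$ be an isomorphism with $\Phi(N)=\hat N$. Then $\Phi(P)=\hat P$, and $\Delta(N\subset B)=\Delta(\hat N\subset\hat B)$.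

**Proof.** Suppose $L:=\Phi(P)\ne\hat P$.

**Step 1: $\hat P\cap L=\hat N$.** The center of $\hat P\cap L$ lies in $\hat N'\cap\hat B=\mathbb C$, so $\hat P\cap L$ is a factor between $\hat N$ and $\hat P$. As $\varphi^2<4$ and indices other than $1$ are $\ge2$, it is $\hat N$ or $\hat P$. If it were $\hat P$, then $\hat P\subset L$, both of index $2$ in $\hat B$, and $L=\hat P$, which is excluded.

**Step 2: a group whose fixed points are $\hat N$.** Let $\theta_1$ be the dual automorphism of $\hat B=\hat P\rtimes\mathbb Z/2$ (it fixes $\hat P$ and changes the sign of the implementing unitary), and $\theta_2$ the transport by $\Phi$ of the dual automorphism of $B$. Then $\theta_i^2=1$, $\hat B^{\theta_1}=\hat P$ and $\hat B^{\theta_2}=L$. For $G=\langle\theta_1,\theta_2\rangle$ we get $\hat B^G=\hat P\cap L=\hat N$. A nontrivial element of $G$ is outer, since an implementing unitary would commute with $\hat N$ and so lie in $\hat N'\cap\hat B=\mathbb C$.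

**Step 3: $G$ is finite.** The canonical unitaries $u_g$ ($g\in G$) on $L^2(\hat B)$ commute with $\hat N$ and with the modular conjugation, hence lie in $\langle\hat B,e_{\hat N}\rangle$. For $g\ne1$ let $e=E_{\hat B}(u_g)$. From $u_gy=g(y)u_g$ we get $ey=g(y)e$ for $y\in\hat B$, hence $e^*ey=e^*g(y)e=ye^*e$ and $e^*e\in\mathbb C$. If $e\ne0$, a multiple of $e$ would be a unitary implementing $g$; so $e=0$. Therefore the left $\hat B$-modules $\overline{\hat Bu_g}$ are mutually orthogonal in $L^2(\langle\hat B,e_{\hat N}\rangle)$. Each has dimension $1$, so $|G|\le[\langle\hat B,e_{\hat N}\rangle:\hat B]=[\hat B:\hat N]=2\varphi^2=3+\sqrt5$.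

**Step 4: contradiction.** So $G$ is finite and acts outerly, and $[\hat B:\hat N]=[\hat B:\hat B^G]=|G|$ is an integer. But $3+\sqrt5$ is irrational. Hence $\Phi(P)=\hat P$.

**Step 5: $\Phi$ intertwines the actions on central sequences.** Let $u,\hat u$ implement $\sigma,\hat\sigma$. Then $\Phi(u)$ is a unitary normalizing $\hat P$ with $E_{\hat P}(\Phi(u))=0$, so $\Phi(u)=v\hat u$ with $v\in\mathcal U(\hat P)$, and $\Phi\sigma\Phi^{-1}=\operatorname{Ad}(v)\hat\sigma$ on $\hat P$. For $x\in\hat{\mathcal Q}=\hat N^\omega\cap\hat P'$ we have $\hat\sigma(x)\in\hat P^\omega\cap\hat P'$, so $\operatorname{Ad}(v)\hat\sigma(x)=\hat\sigma(x)$. Hence $\Phi^\omega(\mathcal Q)=\hat{\mathcal Q}$, and $\Phi^\omega$ intertwines $\sigma|_{\mathcal Q}$ with $\hat\sigma|_{\hat{\mathcal Q}}$, both regarded as maps into the ultrapowers of $P$ and $\hat P$. It preserves the trace norm, so $\Delta$ is preserved. $\square$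

**Distinctness.** By Section 8, $\mathcal Q^\sigma=\mathbb C$ and
$$\tfrac p{62}\le\Delta(N_p\subset B_p)\le\sqrt{2p}.\tag{9}$$
With $p_{k+1}=p_k^2/8000$ we have $\sqrt{2p_{k+1}}=p_k/\sqrt{4000}<p_k/62$, as $62^2=3844$. So $\Delta(N_{p_k}\subset B_{p_k})$ is strictly decreasing in $k$, and the $N_{p_k}\subset B_{p_k}$ are pairwise non-isomorphic. Let $D_p\subset N_p$ be a downward basic construction. An isomorphism $(D_p\subset N_p)\cong(D_{p'}\subset N_{p'})$ extends to the basic constructions $N_p\subset B_p$ and $N_{p'}\subset B_{p'}$. So the $D_{p_k}\subset N_{p_k}$ are pairwise non-isomorphic too; they are hyperfinite of index $3+\sqrt5$.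

## 10. A trivial relative central sequence algebra forces $A_3*A_4$

It remains to compute the standard invariant. No relative commutant has to be calculated: part 1 of the theorem excludes the finite depth invariants.

**Step 1: put the inclusion in the form of Liu's theorem.** Let $B_1=\langle B,e_N\rangle$. Then $B\subset\langle B,e_P\rangle\subset B_1$. Here $B\subset\langle B,e_P\rangle$ has index $[B:P]=2$, so it is an $A_3$ subfactor, and $\langle B,e_P\rangle\subset B_1$ has index $[P:N]=\varphi^2$, so it is an $A_4$ subfactor. By Liu, the standard invariant of $B\subset B_1$ is of finite depth or is $A_3*A_4$.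

**Step 2: exclude finite depth.** Suppose it were of finite depth. Then $N\subset B$ has finite depth. The subfactor $N\otimes R\subset B\otimes R$ is hyperfinite with the same standard invariant, so by Popa it is isomorphic to $N\subset B$. But $(N\otimes R)^\omega\cap(B\otimes R)'\supset1\otimes(R^\omega\cap R')\ne\mathbb C$, while $N^\omega\cap B'=\mathbb C$. This is a contradiction.

So $B\subset B_1$ has standard invariant $A_3*A_4$. By 2-periodicity along $D\subset N\subset B\subset B_1$ the same holds for $D\subset N$, and $N\subset B$ has the dual invariant. This proves part 3, and Theorem 1 is proved. $\blacksquare$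

## 11. Realizations with a tensor factor $R$, and uniqueness for the other composed invariants

**Proposition 9.** The subfactors $N_{p_k}\otimes R\subset B_{p_k}\otimes R$ are also pairwise non-isomorphic, and they are not isomorphic to any $N_p\subset B_p$. They are hyperfinite with standard invariant the dual of $A_3*A_4$; passing to downward basic constructions gives the same statement for $A_3*A_4$.

**Proof.** Let $\tilde N=N_p\otimes R\subset\tilde P=P_p\otimes R\subset\tilde B=B_p\otimes R=\tilde P\rtimes_{\tilde\sigma}\mathbb Z/2$ with $\tilde\sigma=\sigma\otimes1$, and $\tilde{\mathcal Q}=\tilde N^\omega\cap\tilde P'$. The subfactor $\tilde N\subset\tilde B$ is irreducible with the same standard invariant as $N_p\subset B_p$, and $[\tilde P:\tilde N]=\varphi^2$. So Proposition 8 applies, and $\Delta$ is an isomorphism invariant here too.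

**Step 1: tensor the gap inequality.** Put $c_n=\theta_n^{-1/2}p/62\to p/62$. By (6) and Proposition 7 applied to $x-\operatorname{tr}(x)$, $\|\sigma(x)-x\|_2\ge c_n\|x-\operatorname{tr}(x)\|_2$ on $L^2(Q_n)$. This is an inequality of quadratic forms on $L^2(Q_n)$, so it tensors with $L^2(R)$:
$$\|\tilde\sigma(x)-x\|_2\ge c_n\|x-(\operatorname{tr}\otimes\mathrm{id})(x)\|_2,\qquad x\in Q_n\otimes R .$$

**Step 2: pass to central sequences.** Let $x=(x_k)\in\tilde{\mathcal Q}$ and $y=(1\otimes(\operatorname{tr}\otimes\mathrm{id})(x_k))_k$. By (5) we may replace $x_k$ by $E_{Q_n\otimes R}(x_k)$, which has the same image under $\operatorname{tr}\otimes\mathrm{id}$. So $\|\tilde\sigma(x)-x\|_2\ge c_n\|x-y\|_2$ for all $n$, and therefore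
$$\|\tilde\sigma(x)-x\|_2\ge\tfrac p{62}\|x-y\|_2 .$$

**Step 3: compute $\Delta$ up to the same bounds.** As $x$ commutes with $1\otimes R$ and $\operatorname{tr}\otimes\mathrm{id}$ is $R$-bimodular, $y\in1\otimes(R^\omega\cap R')\subset\tilde{\mathcal Q}^{\tilde\sigma}$. If $\tilde\sigma(x)=x$, Step 2 gives $x=y$. Hence $\tilde{\mathcal Q}^{\tilde\sigma}=1\otimes(R^\omega\cap R')$. If $x\perp\tilde{\mathcal Q}^{\tilde\sigma}$, then $\|y\|_2^2=\langle x,y\rangle=0$ (as $y$ is the projection of $x$ to $1\otimes R^\omega$), so $\|\tilde\sigma(x)-x\|_2\ge\frac p{62}\|x\|_2$. The sequence $f_i\otimes1$ is orthogonal to $\tilde{\mathcal Q}^{\tilde\sigma}$, as $\operatorname{tr}f_i=0$, and gives $\Delta\le\sqrt{2p}$. So (9) holds for $\tilde N\subset\tilde B$, and the argument of Section 9 shows that the $N_{p_k}\otimes R\subset B_{p_k}\otimes R$ are pairwise non-isomorphic. They are not isomorphic to any $N_{p'}\subset B_{p'}$, because $\tilde N^\omega\cap\tilde B'\ne\mathbb C=N_{p'}^\omega\cap B_{p'}'$. For downward basic constructions use that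 isomorphisms extend to basic constructions, and 2-periodicity. $\square$

**Proposition 10.** Among standard invariants of composed inclusions of an $A_3$ and an $A_4$ subfactor, $A_3*A_4$ is the only one with more than one hyperfinite realization, and it has infinitely many. The same holds for the opposite orientation and the dual of $A_3*A_4$.

**Proof.** By Liu, a composed inclusion of an $A_3$ with an $A_4$ subfactor has a finite depth standard invariant or $A_3*A_4$. By Popa a finite depth one has at most one hyperfinite realization. By Theorem 1, $A_3*A_4$ has infinitely many. Passing to duals gives the opposite orientation. $\blacksquare$
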